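\title{Borel sets with uncountably many disjoint translates\\ and no perfect set of them}

\begin{abstract}
A subset of a Polish abelian group is $n$-small if it has uncountably many translates any $n$ of which have empty intersection, and perfectly $n$-small if the translating elements can be chosen to form a perfect set. We show that a Borel $n$-small set need not be perfectly $n$-small. Every uncountable Polish abelian group contains a Borel set that has $\aleph_1$ pairwise disjoint translates, while every perfect set of translates contains infinitely many with a common point. If the group is not locally compact, the set can be taken closed. On the other hand, $\sigma$-compact $n$-small sets are always perfectly $n$-small, so closed counterexamples exist exactly in the groups that are not locally compact.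
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(G,+)$ be a Polish abelian group, that is, an abelian topological group whose topology is separable and completely metrizable. A subset of $G$ is \emph{perfect} if it is nonempty, closed and has no isolated points; perfect sets are uncountable. The letter $n$ in ``$n$-small'' always denotes an integer $n\ge2$.

\begin{definition}\label{def:small}
A set $A\subseteq G$ is \emph{$n$-small} if there is an uncountable set $W\subseteq G$, called a \emph{witness}, such that
\[(A+w_1)\cap\dots\cap(A+w_n)=\emptyset\quad\text{for all pairwise distinct }w_1,\dots,w_n\in W.\]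
It is \emph{perfectly $n$-small} if some witness is a perfect subset of $G$.
\end{definition}

An uncountable set $W$ is a witness exactly when every point of $G$ lies in at most $n-1$ of the translates $A+w$, $w\in W$. Hence a $2$-small set is $n$-small for every $n\ge2$, with the same witness. A point $c$ lies in $\bigcap_i(A+w_i)$ if and only if $c-w_i\in A$ for all $i$. For $n=2$ the translates are pairwise disjoint, and $(A+w)\cap(A+w')\neq\emptyset$ if and only if $w-w'\in A-A$.

The definition uses only the group structure, but it forces smallness in the sense of invariant measure. Let $\mu$ be a translation-invariant Borel measure with $G=\bigcup_kX_k$ and $\mu(X_k)<\infty$, and let $A$ be Borel and $n$-small with witness $W$. If $\mu(A)>0$, then each $w\in W$ has some $k,l$ with $\mu((A+w)\cap X_k)>1/l$, and since $W$ is uncountable, infinitely many $w$ share the same pair $(k,l)$. Integrating $\sum_w1_{A+w}\le n-1$ over $X_k$ for $N$ such $w$ gives $N/l<(n-1)\mu(X_k)$, which is false for large $N$. So $\mu(A)=0$.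

A witness is an arbitrary uncountable set. The following question, posed in \cite{ccc}, asks whether it can be replaced by a perfect one when $A$ is definable.

\medskip
\noindent\textbf{Question.} \emph{Is every Borel $n$-small subset of a Polish abelian group perfectly $n$-small, for $1<n<\aleph_0$?}
\medskip

For $n=2$ this asks whether a Borel set with uncountably many pairwise disjoint translates has a perfect set of pairwise disjoint translates. The natural guess is yes. An uncountable Borel set always contains a perfect set, and one expects the same passage from ``uncountable'' to ``perfect'' for a family of translates that is constrained by a Borel set. The guess is correct in the first examples (Section~\ref{sec:tools}) and for all $\sigma$-compact sets (Theorem~\ref{thm:C}). In general it is wrong, for all $n$ at once, and no axioms beyond ZFC are needed.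

\begin{theorem}\label{thm:A}
Let $G$ be a Polish abelian group that is not locally compact, for example $\mathbb Z^\omega$, $\mathbb R^\omega$ or $\ell_2$. There is a closed set $B\subseteq G$ such that
\begin{itemize}
\item[$(\alpha)$] there is $W\subseteq G$ with $|W|=\aleph_1$ and $(B+w)\cap(B+w')=\emptyset$ for distinct $w,w'\in W$;
\item[$(\beta^+)$] every perfect set $P\subseteq G$ contains a perfect set $Q$ with $\bigcap_{w\in Q}(B+w)\neq\emptyset$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:B}
Every uncountable Polish abelian group $G$ contains a Borel set $B$ with $(\alpha)$ and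
\begin{itemize}
\item[$(\beta)$] every perfect set $P\subseteq G$ contains an infinite sequence of distinct points $w_1,w_2,\dots$ with $\bigcap_i(B+w_i)\neq\emptyset$.
\end{itemize}
\end{theorem}

Property $(\alpha)$ makes $B$ $n$-small for every $n\ge2$. Property $(\beta)$, which follows from $(\beta^+)$, says that no perfect set is a witness for any $n$. So in both theorems $B$ is $n$-small for all $n\ge2$ and perfectly $n$-small for none, and the Question has a negative answer for every $n$.

\begin{theorem}\label{thm:C}
In any Polish abelian group, every $\sigma$-compact $n$-small set is perfectly $n$-small.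
\end{theorem}

\begin{corollary}\label{cor:main}
Let $G$ be a Polish abelian group.
\begin{itemize}
\item[(1)] The Question has a positive answer in $G$ if and only if $G$ is countable, and then it holds vacuously.
\item[(2)] Fix $n\ge2$ and let $G$ be uncountable. Every closed $n$-small subset of $G$ is perfectly $n$-small if and only if $G$ is locally compact. In that case the same holds for all $F_\sigma$ sets.
\end{itemize}
\end{corollary}

\begin{proof}
(1) A countable group has no uncountable subset, hence no $n$-small subset. For uncountable groups apply Theorem~\ref{thm:B}. (2) If $G$ is not locally compact, apply Theorem~\ref{thm:A}. If $G$ is locally compact, countably many open sets with compact closure cover it, because it has a countable base. So $G$ is $\sigma$-compact, every $F_\sigma$ subset of $G$ is $\sigma$-compact, and Theorem~\ref{thm:C} applies.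
\end{proof}

We do not determine the least Borel class of counterexamples in locally compact groups; by Corollary~\ref{cor:main}(2) they are never $F_\sigma$.

\subsection*{The idea}
Take $n=2$ and join $w\ne w'$ by an edge if $w-w'\notin B-B$. The witnesses for $B$ are the uncountable cliques of this graph. If $B$ is $\sigma$-compact, the edge set is $G_\delta$, and a fusion argument turns an uncountable clique into a perfect one (Section~\ref{sec:sigma}). For $F_\sigma$ graphs this fails: a simple $F_\sigma$ graph $\Gamma$ on the Cantor space has an uncountable clique and no perfect clique. In Section~\ref{sec:C} we move $\Gamma$ into $G$. We obtain a $\sigma$-compact symmetric set $C\subseteq G\setminus\{0\}$ such that some set $W$ of size $\aleph_1$ has all its nonzero differences in $C$, while every perfect set contains a Cantor set $Q$ with no difference in $C$. It then suffices to find $B$ with no difference in $C$, which makes $W$ a witness, that contains a translate $z(Q)-Q$ of $-Q$ for every such $Q$, which puts $z(Q)$ into $\bigcap_{w\in Q}(B+w)$. Put $B=\bigcup_Q(z(Q)-Q)$. Differences inside one piece avoid $C$ by the choice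 of $Q$. The work is to choose the points $z(Q)$ so that differences between pieces avoid $C$ and the union is Borel. If $G$ is not locally compact, there is room at every scale to push the pieces apart (Section~\ref{sec:closed}). In the locally compact case we reduce to four compact groups (Section~\ref{sec:reduction}) and keep the pieces apart by writing codes into their digits (Section~\ref{sec:codes}).

\section{Standard facts and first examples}\label{sec:tools}

We write $\omega=\{0,1,2,\dots\}$ and $\mathbb N=\{1,2,\dots\}$. The spaces $2^\omega$ and $\omega^\omega$ carry the product topology, $u{\upharpoonright}k$ is the initial segment of length $k$ of a sequence $u$, and $s^\frown i$ is the finite sequence $s$ followed by $i$. A \emph{Cantor set} is a subset homeomorphic to $2^\omega$; it is compact and perfect. A set is \emph{meager} if it is a countable union of nowhere dense sets, and it has the \emph{Baire property} if it differs from an open set by a meager set; Borel sets have it. We use the following facts.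

\begin{itemize}
\item[(F1)] \emph{Baire category theorem.} A nonempty Polish space is not meager in itself.
\item[(F2)] \emph{Perfect set theorem.} Every uncountable Borel subset of a Polish space, in particular every perfect set, contains a Cantor set.
\item[(F3)] \emph{Mycielski's theorem} \cite[19.1]{kechris}. If $X$ is a nonempty perfect Polish space and $R_i\subseteq X^{n_i}$ $(i\in\omega)$ are meager, there is a Cantor set $K\subseteq X$ such that, for every $i$, no tuple of distinct points of $K$ lies in $R_i$.
\item[(F4)] \emph{Galvin's theorem} \cite[19.7]{kechris}. If $X$ is a nonempty perfect Polish space and the set $[X]^2$ of two-element subsets is partitioned into finitely many pieces with the Baire property, there is a Cantor set $Q\subseteq X$ with $[Q]^2$ contained in one piece. We use it only for pieces that are Borel when viewed as symmetric subsets of $X^2$.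
\item[(F5)] \emph{Birkhoff--Kakutani and Klee.} A Polish abelian group has a compatible translation-invariant metric, and every such metric is complete.
\item[(F6)] If $(X,\rho)$ is a complete separable metric space, then so is the space $K(X)$ of nonempty compact subsets with the Hausdorff metric $d_H(K,K')=\max\bigl(\sup_{x\in K}\rho(x,K'),\sup_{x'\in K'}\rho(x',K)\bigr)$. A $G_\delta$ subset of a Polish space is Polish.
\item[(F7)] \emph{Lusin--Souslin theorem.} If $f:X\to Y$ is a Borel map of Polish spaces that is injective on a Borel set $S\subseteq X$, then $f[S]$ is Borel.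
\end{itemize}

An uncountable Polish group has no isolated points: if one point were isolated, then by translation all would be, and a discrete separable space is countable. So (F3) applies to it.

\begin{example}\label{ex:meager}
Let $G$ be uncountable and let $A-A$ be meager; this holds, for instance, for every countable $A$. Then $A$ is perfectly $2$-small. Indeed, the homeomorphism $(w,w')\mapsto(w-w',w')$ of $G^2$ carries $R=\{(w,w'):w-w'\in A-A\}$ onto the meager set $(A-A)\times G$, and (F3) gives a Cantor set with no pair of distinct points in $R$. In particular, the sets $B$ of Theorems~\ref{thm:A} and~\ref{thm:B} have a nonmeager difference set.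
\end{example}

\begin{example}\label{ex:cantor}
The parameter $n$ matters. Let $A=\{\sum_{k\ge1}a_k3^{-k}:a_k\in\{0,2\}\}$ be the middle-thirds set in $\mathbb R$. Then $\frac12(A-A)+\frac12=\{\sum_{k\ge1} c_k3^{-k}:c_k\in\{0,1,2\}\}=[0,1]$, so $A-A=[-1,1]$. Every uncountable set has two points at distance at most $1$, so $A$ is not $2$-small. It is perfectly $3$-small. Three translates $A+w_i$ have a common point if and only if $(w_2-w_1,w_3-w_1)$ lies in the compact set $D=\{(a_1-a_2,a_1-a_3):a_i\in A\}$. Since $A^3$ is covered by $8^k$ cubes of side $3^{-k}$, the set $D$ is covered by $8^k$ squares of side $2\cdot3^{-k}$, of total area $4(8/9)^k\to0$. So $D$ has empty interior, the closed set of triples $(w_1,w_2,w_3)$ in question has empty interior in $\mathbb R^3$, and (F3) gives a Cantor witness.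
\end{example}

\section{$\sigma$-compact sets}\label{sec:sigma}

In both examples the relation ``these translates meet'' is meager. For a $\sigma$-compact set $A$ it need not be meager (take $n=2$ in Example~\ref{ex:cantor}), but it is $F_\sigma$, and then the points of an uncountable witness can guide the construction of a Cantor set.

\begin{lemma}\label{lem:fusion}
Let $X$ be a Polish space, $n\ge2$, and let $E\subseteq X^n$ be $F_\sigma$. If $W\subseteq X$ is uncountable and no $n$-tuple of distinct points of $W$ lies in $E$, then there is a Cantor set in $X$ with the same property.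
\end{lemma}

\begin{proof}
Write $E=\bigcup_kE_k$ with $E_k$ closed and increasing, and fix a complete compatible metric. Let $W'$ be the set of points of $W$ all of whose neighborhoods contain uncountably many points of $W$. The set $W\setminus W'$ is covered by the countably many basic open sets that meet $W$ in a countable set, so it is countable. Hence $W'\neq\emptyset$, and every neighborhood of a point of $W'$ contains uncountably many points of $W'$.

By recursion on $k$ we choose points $x_s\in W'$ $(s\in2^k)$ and pairwise disjoint closed balls $V_s$ centered at $x_s$, of positive radius at most $2^{-k}$, such that $V_{s^\frown i}\subseteq V_s$ and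
\[(V_{s_1}\times\dots\times V_{s_n})\cap E_k=\emptyset\quad\text{for distinct }s_1,\dots,s_n\in2^k.\]
For $k=0$ take any point of $W'$ and radius $1$; the displayed condition is empty. For the step from $k$ to $k+1$ choose, for each $s\in2^k$, distinct points $x_{s^\frown0},x_{s^\frown1}\in W'$ in the open ball with the center and radius of $V_s$. The $2^{k+1}$ new points are distinct points of $W$, so each of the finitely many $n$-tuples of distinct new points lies in the open set $X^n\setminus E_{k+1}$. Sufficiently small radii satisfy all the requirements.

For $f\in2^\omega$ let $x_f$ be the unique point of $\bigcap_kV_{f{\upharpoonright}k}$. The map $f\mapsto x_f$ is continuous and injective, so its range is a Cantor set. If $f_1,\dots,f_n$ are distinct, then $f_1{\upharpoonright}k,\dots,f_n{\upharpoonright}k$ are distinct for large $k$. Hence $(x_{f_1},\dots,x_{f_n})\notin E_k$ for large $k$, and so for all $k$, because the $E_k$ increase.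
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $A=\bigcup_jA_j$ with $A_j$ compact and increasing, and put
\[E_j=\{(w_1,\dots,w_n)\in G^n:\exists c\ \forall i\ \ c-w_i\in A_j\}.\]
Since $n$ is finite and the $A_j$ increase, $\bigcap_i(A+w_i)\ne\emptyset$ if and only if $(w_1,\dots,w_n)\in E:=\bigcup_jE_j$. Each $E_j$ is closed. Indeed, let $w^k\to w$ in $G^n$ and $c_k-w^k_i\in A_j$ for all $i$. By compactness, $c_k-w_1^k$ converges along a subsequence, so $c_k$ converges along it to some $c$, and $c-w_i=\lim_k(c_k-w_i^k)\in A_j$ for all $i$. Now Lemma~\ref{lem:fusion} turns an uncountable witness into a Cantor witness.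
\end{proof}

Compactness was used only to eliminate the quantifier $\exists c$. For a closed set that is not $\sigma$-compact the set $E$ need not be $F_\sigma$: if $B$ is as in Theorem~\ref{thm:A}, then $B-B$ is not $F_\sigma$, since otherwise Lemma~\ref{lem:fusion}, applied to $\{(w,w'):w-w'\in B-B\}$, would give a perfect witness for $n=2$.

\section{A set of differences with uncountable but no perfect cliques}\label{sec:C}

A \emph{clique} of a symmetric relation is a set any two distinct points of which are related. By Lemma~\ref{lem:fusion}, a $G_\delta$ graph with an uncountable clique has a perfect clique. We need a graph for which this fails.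

\subsection*{The graph $\Gamma$}
Fix a bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$ and view $y\in2^\omega$ as an infinite matrix with \emph{columns} $(y)_j\in2^\omega$, where $(y)_j(k)=y(\langle j,k\rangle)$. Put
\[x\,\Gamma\,y\iff \exists j\ \bigl(x=(y)_j\ \text{ or }\ y=(x)_j\bigr).\]
Each condition $x=(y)_j$ is closed, so $\Gamma$ is a symmetric $F_\sigma$ subset of $(2^\omega)^2$. A point can list countably many other points among its columns. This is enough for a clique of order type $\omega_1$, in which each point lists its predecessors, and too little for a perfect clique.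

\begin{lemma}\label{lem:Gamma}
\begin{itemize}
\item[(a)] There is a $\Gamma$-clique of size $\aleph_1$.
\item[(b)] No uncountable Borel set is a $\Gamma$-clique.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We choose distinct $x_\alpha$, $\alpha<\omega_1$, by recursion. Given the countably many points $x_\beta$, $\beta<\alpha$, fix columns $j\ge1$ that include all of them. Column $0$ is still free, and different choices give different points, so one of the uncountably many choices gives a point $x_\alpha\notin\{x_\beta:\beta<\alpha\}$.

(b) Otherwise, by (F2), some Cantor set $Q$ is a clique. Let $R_j=\{(x,y)\in Q^2:x=(y)_j\}$. Then $Q^2$ is the union of the diagonal, the sets $R_j$ and their mirror images. All these sets are closed in $Q^2$. None contains a nonempty open box $U\times V$: in $R_j$ and in the diagonal the second coordinate determines the first, so $U$ would be a single point, and $Q$ has no isolated points; for the mirror images exchange $U$ and $V$. This contradicts (F1).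
\end{proof}

\subsection*{Moving $\Gamma$ into the group}
The graphs in our problem are invariant under translation, so an edge of $\Gamma$ must become a group element. We embed $2^\omega$ in $G$ by $x\mapsto\pi_x$ and take the differences $\pi_x-\pi_y$ along edges. The danger is that accidental relations among the $\pi_x$ create new large cliques. The next definition forbids the short relations that occur below.

\begin{definition}\label{def:adm}
A continuous map $\pi:2^\omega\to G$, $x\mapsto\pi_x$, is \emph{admissible} if $\sum_{l=1}^ra_l\pi_{x_l}\neq0$ whenever $x_1,\dots,x_r$ are distinct and $a_1,\dots,a_r$ are nonzero integers with $\sum_l|a_l|\le6$ and $a_l=\pm1$ for some $l$.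
\end{definition}

We use this in the following form: \emph{if a sum of at most six terms $\pm\pi_x$ is $0$, then after collecting terms no point $x$ has coefficient $\pm1$.} In particular $\pi$ is injective. The restriction to coefficient $\pm1$ cannot be dropped in groups with torsion: in $(\mathbb Z/2)^\omega$ we have $2\pi_x=0$.

\begin{lemma}\label{lem:admexists}
Every uncountable Polish abelian group $G$ has an admissible map.
\end{lemma}

\begin{proof}
There are finitely many tuples $a=(a_1,\dots,a_r)$ as in Definition~\ref{def:adm}. For each of them the set $\{g\in G^r:\sum_la_lg_l=0\}$ is closed. If $a_l=\pm1$, the other coordinates determine $g_l$; since $G$ has no isolated points, the set contains no nonempty open box and is nowhere dense. Apply (F3) to these sets and let $\pi$ be a homeomorphism of $2^\omega$ onto the resulting Cantor set.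
\end{proof}

Given an admissible $\pi$, put
\[C=\{\pi_x-\pi_y:\ x\ne y,\ x\,\Gamma\,y\},\qquad L=\pi[2^\omega]-\pi[2^\omega].\]
The set $L$ is compact, $L=-L$ and $0\in L$. We have $C\subseteq L$, $C=-C$ because $\Gamma$ is symmetric, and $0\notin C$ because $\pi$ is injective. The set $\{(x,y):x\ne y,\ x\,\Gamma\,y\}$ is the intersection of an $F_\sigma$ set and an open set in a compact metrizable space, so it is $\sigma$-compact, and so is its continuous image $C$. Call $X\subseteq G$ \emph{$C$-free} if $(X-X)\cap C=\emptyset$.

\begin{lemma}\label{lem:free}
Every perfect set $P\subseteq G$ contains a $C$-free Cantor set.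
\end{lemma}

\begin{proof}
The set $\{(w,w')\in P^2:w-w'\in C\}$ is symmetric and $F_\sigma$. By (F4) there is a Cantor set $Q\subseteq P$ such that either no difference of distinct points of $Q$ lies in $C$, in which case $Q$ is $C$-free because $0\notin C$, or all of them do. Assume the second alternative. We show that a large part of $Q$ is a translate of $\pm\pi[Y]$ for a $\Gamma$-clique $Y$, which contradicts Lemma~\ref{lem:Gamma}(b).

Fix $w_0\in Q$. For $w\in Q\setminus\{w_0\}$ write $w-w_0=\pi_{x_w}-\pi_{y_w}$ with $x_w\neq y_w$, and let $e_w=\{x_w,y_w\}$. The pair $e_w$ determines $w-w_0$ up to sign, so $w\mapsto e_w$ is at most two-to-one, and the family of pairs $e_w$ is infinite.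

\emph{Any two pairs $e_w,e_{w'}$ intersect.} Let $w\ne w'$ and write $w-w'=\pi_u-\pi_v$ with $u\neq v$. Then
\[\pi_{x_w}-\pi_{y_w}-\pi_{x_{w'}}+\pi_{y_{w'}}-\pi_u+\pi_v=0.\]
If $x_w,y_w,x_{w'},y_{w'}$ were distinct, at least two of them would lie outside $\{u,v\}$ and have coefficient $\pm1$, contrary to admissibility.

\emph{All pairs $e_w$ have a common point.} Take two distinct members $\{a,b\}$ and $\{a,c\}$ of the family. A member that omits $a$ meets both, so it is $\{b,c\}$. If $\{b,c\}$ were a member, then a member containing $a$ would have to contain $b$ or $c$, and the family would have three members only. So every $e_w$ contains $a$.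

Thus every $w\in Q\setminus\{w_0\}$ equals $w_0+\pi_y-\pi_a$ or $w_0-\pi_y+\pi_a$ for some $y\ne a$. So for some sign $\epsilon=\pm1$ the Borel set $Y=\{y\neq a:w_0+\epsilon(\pi_y-\pi_a)\in Q\}$ is uncountable. Let $y,y'\in Y$ be distinct. The corresponding points of $Q$ are distinct and differ by $\epsilon(\pi_y-\pi_{y'})$. Since $C=-C$, we get $\pi_y-\pi_{y'}=\pi_u-\pi_v$ with $u\ne v$ and $u\,\Gamma\,v$. If $\{y,y'\}\ne\{u,v\}$, some element of $\{y,y'\}$ lies outside $\{u,v\}$ and has coefficient $\pm1$ in $\pi_y-\pi_{y'}-\pi_u+\pi_v=0$, contrary to admissibility. So $\{y,y'\}=\{u,v\}$ and $y\,\Gamma\,y'$. Hence $Y$ is an uncountable Borel $\Gamma$-clique.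
\end{proof}

The next proposition reduces both constructions to a packing problem.

\begin{proposition}\label{prop:criterion}
Let $\pi$ be admissible and let $B\subseteq G$ be $C$-free. Then $B$ has $(\alpha)$. If for every $C$-free Cantor set $Q$ there is $z\in G$ with $z-Q\subseteq B$, then $B$ has $(\beta^+)$. If for every sequence $(w_i)_{i\in\mathbb N}$ with $C$-free range there is $z\in G$ with $z-w_i\in B$ for all $i$, then $B$ has $(\beta)$.
\end{proposition}

\begin{proof}
Let $W$ be the image under $\pi$ of the clique of Lemma~\ref{lem:Gamma}(a). Then $|W|=\aleph_1$, and differences of distinct points of $W$ lie in $C$. If $b+w=b'+w'$ with $b,b'\in B$ and $w\neq w'$ in $W$, then $b-b'=w'-w\in C$, which is impossible. This is $(\alpha)$. Given a perfect set $P$, take a $C$-free Cantor set $Q\subseteq P$ by Lemma~\ref{lem:free}. If $z-Q\subseteq B$, then $z\in\bigcap_{w\in Q}(B+w)$. For $(\beta)$ take distinct $w_1,w_2,\dots\in Q$; then $z\in\bigcap_i(B+w_i)$.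
\end{proof}

\section{Closed counterexamples}\label{sec:closed}

Let $G$ be an uncountable Polish abelian group, $\rho$ a complete invariant metric as in (F5), $|g|=\rho(g,0)$ and $U(r)=\{g:|g|<r\}$. Invariance gives $|g+h|\le|g|+|h|$ and $|-g|=|g|$. Fix an admissible $\pi$, with $C$ and $L$ as above. Let $\mathcal K$ be the set of nonempty compact $C$-free subsets of $G$, with the Hausdorff metric $d_H$ induced by $\rho$.

We must choose a translation for each of the continuum many sets in $\mathcal K$ and keep the union closed. We therefore arrange $\mathcal K$ along the tree $\omega^{<\omega}$, so that only countably many choices are made at each level.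

\begin{lemma}\label{lem:kappa}
Let $\varepsilon_n>0$ and $\varepsilon_n\to0$. There is a surjection $\kappa:\omega^\omega\to\mathcal K$ with
\begin{equation}\label{eq:kappa}
d_H(\kappa(u),\kappa(u'))\le\varepsilon_n\quad\text{whenever }u{\upharpoonright}(n+1)=u'{\upharpoonright}(n+1).
\end{equation}
In particular $\kappa$ is continuous.
\end{lemma}

\begin{proof}
Write $C=\bigcup_jC_j$ with $C_j$ compact. The set of $K\in K(G)$ with $(K-K)\cap C_j\neq\emptyset$ is closed. Indeed, let $K_i\to K$, $f_i,f_i'\in K_i$ and $f_i-f_i'\in C_j$. The distances from $f_i$ and $f'_i$ to the compact set $K$ tend to $0$, so along a subsequence $f_i\to f\in K$ and $f_i'\to f'\in K$, and $f-f'\in C_j$. Hence $\mathcal K$ is $G_\delta$ in $K(G)$ and Polish by (F6). It contains all singletons, because $0\notin C$.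

We do not know $d_H$ to be complete on $\mathcal K$, since $C$ is only $\sigma$-compact. So take a complete compatible metric $d$ on $\mathcal K$ and put $d'=\max(d,d_H)$. It is compatible, and complete because $d'\ge d$. Let $\mathcal F_\emptyset=\mathcal K$. Given a nonempty closed set $\mathcal F_s$ with $s\in\omega^n$, use separability to write it as $\bigcup_{i\in\omega}\mathcal F_{s^\frown i}$ with nonempty closed sets of $d'$-diameter at most $\varepsilon_n$, repetitions allowed. By completeness, $\bigcap_n\mathcal F_{u{\upharpoonright}n}$ has exactly one element $\kappa(u)$, and \eqref{eq:kappa} holds because $d_H\le d'$. For $K\in\mathcal K$ choose $u(0),u(1),\dots$ recursively with $K\in\mathcal F_{u{\upharpoonright}n}$ for all $n$; then $\kappa(u)=K$.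
\end{proof}

The next lemma says what the translations must achieve.

\begin{lemma}\label{lem:assembly}
Let $\kappa:\omega^\omega\to\mathcal K$ be a continuous surjection, $z:\omega^\omega\to G$ continuous, and $\eta_n>0$. Suppose that
\begin{itemize}
\item[(S)] if $u{\upharpoonright}(n+1)\neq u'{\upharpoonright}(n+1)$, $b\in z(u)-\kappa(u)$ and $b'\in z(u')-\kappa(u')$, then $b-b'\notin C$ and $|b-b'|\ge\eta_n$.
\end{itemize}
Then $B=\bigcup_{u\in\omega^\omega}(z(u)-\kappa(u))$ is closed and has $(\alpha)$ and $(\beta^+)$.
\end{lemma}

\begin{proof}
Let $b_i\to b$ with $b_i=z(u_i)-f_i$ and $f_i\in\kappa(u_i)$. For each $n$ we have $|b_i-b_j|<\eta_n$ for large $i,j$, so by (S) the segments $u_i{\upharpoonright}(n+1)$ are eventually constant. Hence $u_i\to u$ for some $u\in\omega^\omega$, and $f_i=z(u_i)-b_i\to z(u)-b$. Since $\rho(f_i,\kappa(u))\le d_H(\kappa(u_i),\kappa(u))\to0$, the limit $z(u)-b$ lies in $\kappa(u)$, and $b\in B$.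

The set $B$ is $C$-free: for points with different parameters this is (S), and for points with the same parameter $u$ the difference lies in $\kappa(u)-\kappa(u)$. Every $C$-free Cantor set is $\kappa(u)$ for some $u$, and $z(u)-\kappa(u)\subseteq B$. Apply Proposition~\ref{prop:criterion}.
\end{proof}

\subsection*{The case $G=\mathbb Z^\omega$}
Here the translations can be written down. Let $\rho(g,h)=2^{-m}$ for $g\neq h$, where $m$ is least with $g(m)\ne h(m)$, and take $\kappa$ from Lemma~\ref{lem:kappa} with $\varepsilon_n=2^{-(n+1)}$. Two compact sets at Hausdorff distance at most $2^{-(n+1)}$ have the same projection to the coordinates $0,\dots,n$. So the set $\{f(n):f\in\kappa(u)\}$ depends only on $s=u{\upharpoonright}(n+1)$. It is finite by compactness, hence contained in some interval $[-k_s,k_s]$. In the same way the $n$-th coordinates of elements of $L$ lie in some $[-\ell_n,\ell_n]$. Enumerate $\omega^{n+1}$ in type $\omega$ and choose integers $y_s$ one at a time so that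
\[|y_s-y_t|>k_s+k_t+\ell_n\quad\text{for distinct }s,t\in\omega^{n+1};\]
each choice must avoid finitely many bounded intervals. Put $z(u)(n)=y_{u{\upharpoonright}(n+1)}$, which is continuous in $u$. If $s=u{\upharpoonright}(n+1)$ and $t=u'{\upharpoonright}(n+1)$ differ and $b,b'$ are as in (S), then
\[|b(n)-b'(n)|\ge|y_s-y_t|-k_s-k_t>\ell_n\geq 0.\]
So $b-b'\notin L\supseteq C$ and $\rho(b,b')\ge2^{-n}$. By Lemma~\ref{lem:assembly}, Theorem~\ref{thm:A} holds for $\mathbb Z^\omega$, and this already answers the Question.

Two features of $\mathbb Z^\omega$ were used. Inside the ball $\{g:g{\upharpoonright}n=0\}$ the $n$-th coordinate takes infinitely many values, but on a compact set it takes only finitely many. Moreover, later choices do not change the $n$-th coordinate. The first feature holds in every group that is not locally compact, in the form that no ball is totally bounded. The second holds up to small errors.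

\begin{proof}[Proof of Theorem~\ref{thm:A}]
A countable Polish group has an isolated point by (F1), so it is discrete and locally compact. Thus $G$ is uncountable and the setting above applies.

\emph{Scales.} No ball $U(r)$ is totally bounded: otherwise its closure would be complete and totally bounded, hence a compact neighborhood of $0$. This is the only place where the hypothesis on $G$ is used. Put $r_0=1$. Given $r_n$, choose $\varepsilon_n>0$ such that $U(r_n)$ is not covered by finitely many translates of $U(6\varepsilon_n)$, and put $r_{n+1}=\varepsilon_n/2$. Then $6\varepsilon_n<r_n$, since otherwise $U(6\varepsilon_n)$ itself covers $U(r_n)$. Hence $r_{n+1}<r_n/12$, $\varepsilon_n\to0$, and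
\begin{equation}\label{eq:tail}
\sum_{m>n}r_m<2r_{n+1}=\varepsilon_n.
\end{equation}
Take $\kappa$ from Lemma~\ref{lem:kappa} for these $\varepsilon_n$. For $s\in\omega^{n+1}$ fix $u_s\in\omega^\omega$ extending $s$ and put $K_s=\kappa(u_s)$. By \eqref{eq:kappa}, every point of $\kappa(u)$ is within $\varepsilon_n$ of a point of $K_{u{\upharpoonright}(n+1)}$.

\emph{Translations.} Put $z_\emptyset=0$. By recursion on $n$, and within level $n$ along an enumeration of $\omega^{n+1}$ in type $\omega$, we choose $y_s\in U(r_n)$ for $s\in\omega^{n+1}$ and set $z_s=z_{s{\upharpoonright}n}+y_s$, so that for every earlier $t\in\omega^{n+1}$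
\begin{equation}\label{eq:apart}
z_s-z_t\notin K_s-K_t+L+U(5\varepsilon_n).
\end{equation}
For one $t$ this excludes the values $y_s\in z_t-z_{s{\upharpoonright}n}+(K_s-K_t+L)+U(5\varepsilon_n)$. The compact set $K_s-K_t+L$ is covered by finitely many translates of $U(\varepsilon_n)$, and $U(\varepsilon_n)+U(5\varepsilon_n)\subseteq U(6\varepsilon_n)$. There are finitely many earlier $t$. So the excluded values are covered by finitely many translates of $U(6\varepsilon_n)$, and these do not cover $U(r_n)$. Since $L=-L$, negating \eqref{eq:apart} exchanges $s$ and $t$, so \eqref{eq:apart} holds for all distinct $s,t\in\omega^{n+1}$.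

By \eqref{eq:tail} and completeness, $z(u)=\lim_nz_{u{\upharpoonright}n}$ exists and $|z(u)-z_{u{\upharpoonright}(n+1)}|\le\varepsilon_n$. So $z$ is a uniform limit of continuous maps, hence continuous.

\emph{Property} (S). Let $s=u{\upharpoonright}(n+1)$ and $t=u'{\upharpoonright}(n+1)$ be different, $b=z(u)-f$ and $b'=z(u')-f'$ with $f\in\kappa(u)$, $f'\in\kappa(u')$. Suppose $b-b'=\ell+e$ with $\ell\in L$ and $|e|<\varepsilon_n$. Choose $k\in K_s$ and $k'\in K_t$ with $|f-k|\le\varepsilon_n$ and $|f'-k'|\le\varepsilon_n$. Then
\[z_s-z_t-(k-k'+\ell)=\bigl(z_s-z(u)\bigr)-\bigl(z_t-z(u')\bigr)+(f-k)-(f'-k')+e.\]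
The first four terms have norm at most $\varepsilon_n$ and the last less than $\varepsilon_n$, so the right side lies in $U(5\varepsilon_n)$, contrary to \eqref{eq:apart}. Thus $b-b'\notin L+U(\varepsilon_n)$. This set contains $C$ because $C\subseteq L$, and it contains $U(\varepsilon_n)$ because $0\in L$. So (S) holds with $\eta_n=\varepsilon_n$, and Lemma~\ref{lem:assembly} finishes the proof.
\end{proof}

\section{Locally compact groups: reduction to four compact groups}\label{sec:reduction}

In a locally compact group small balls are totally bounded, so the scales above do not exist, and by Corollary~\ref{cor:main}(2), whose proof used only Theorems~\ref{thm:A} and~\ref{thm:C}, no closed set can work. The replacement uses coordinates, so we first reduce to groups that have them. A \emph{counterexample} in $G$ is a Borel set $B\subseteq G$ with $(\alpha)$ and $(\beta)$. It is nonempty: by $(\alpha)$ the group is uncountable, so it contains a perfect set, and $(\beta)$ applies.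

\begin{lemma}\label{lem:transfer}
Let $G$ be a Polish abelian group.
\begin{itemize}
\item[(a)] If $H\le G$ is an open subgroup, every counterexample in $H$ is a counterexample in $G$.
\item[(b)] If $\psi:G\to M$ is a continuous surjective homomorphism of Polish abelian groups and $B$ is a counterexample in $M$, then $\psi^{-1}(B)$ is a counterexample in $G$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) An open subgroup is also closed, so $H$ is Polish and $B\subseteq H$ is Borel in $G$. The same $W$ gives $(\alpha)$. Let $P\subseteq G$ be perfect and $g\in P$. The coset $g+H$ is clopen, so $(P\cap(g+H))-g$ is a perfect subset of $H$. It contains distinct points $h_i$ with a point $c\in\bigcap_i(B+h_i)$. Then $h_i+g\in P$ and $c+g\in\bigcap_i(B+h_i+g)$.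

(b) Let $B'=\psi^{-1}(B)$. Then $B'+g=\psi^{-1}(B+\psi(g))$ for $g\in G$. Choosing one preimage of each point of $W$ gives $(\alpha)$. Let $P\subseteq G$ be perfect. If $\psi$ takes one value $m$ at infinitely many points $w_i\in P$, then $\bigcap_i(B'+w_i)=\psi^{-1}(B+m)\neq\emptyset$, because $B\ne\emptyset$ and $\psi$ is onto. Otherwise $\psi$ is finite-to-one on $P$. Take a Cantor set $P_0\subseteq P$. Then $\psi[P_0]$ is compact and uncountable, so it contains a perfect set by (F2). Property $(\beta)$ gives distinct $m_i\in\psi[P_0]$ with $\bigcap_i(B+m_i)\neq\emptyset$. Choose $w_i\in P_0$ with $\psi(w_i)=m_i$; then $\bigcap_i(B'+w_i)=\psi^{-1}\bigl(\bigcap_i(B+m_i)\bigr)\ne\emptyset$.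
\end{proof}

We recall what we need about locally compact abelian groups. By the structure theorem, such a group has an open subgroup isomorphic to $\mathbb R^d\times K$ with $K$ compact. Let $\mathbb T=\mathbb R/\mathbb Z$. For a discrete abelian group $\Lambda$, the dual $\widehat\Lambda=\operatorname{Hom}(\Lambda,\mathbb T)$ with pointwise convergence is a compact group. By Pontryagin duality, every compact metrizable abelian group is $\widehat\Lambda$ for a countable $\Lambda$, and $\widehat\Lambda$ is finite if $\Lambda$ is. If $\Lambda'\le\Lambda$, restriction $\widehat\Lambda\to\widehat{\Lambda'}$ is a continuous homomorphism, and it is onto because homomorphisms into the divisible group $\mathbb T$ extend. Finally, $\widehat{\mathbb Z}\cong\mathbb T$; the dual of a direct sum of finite cyclic groups is the product of these groups; and the dual of $\mathbb Z(p^\infty)$, the increasing union of cyclic groups of orders $p,p^2,\dots$, is the group $\mathbb Z_p=\varprojlim\mathbb Z/p^k$ of $p$-adic integers.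

\begin{lemma}\label{lem:four}
Every uncountable locally compact Polish abelian group $G$ has an open subgroup that admits a continuous homomorphism onto one of the following groups:
\begin{itemize}
\item[(i)] $\mathbb T$;
\item[(ii)] $\mathbb Z_p$, $p$ prime;
\item[(iii)] $\prod_{m\in\omega}\mathbb Z/q_m$ with distinct primes $q_m\ge40$;
\item[(iv)] $(\mathbb Z/p)^\omega$, $p$ prime.
\end{itemize}
\end{lemma}

\begin{proof}
Let $H\cong\mathbb R^d\times K$ be open in $G$. If $d\ge1$, then $H$ maps onto $\mathbb R$ and then onto $\mathbb T$. Let $d=0$. The cosets of $H$ are disjoint open sets in a separable space, so there are countably many and $H=K$ is uncountable. Write $K=\widehat\Lambda$ with $\Lambda$ countably infinite. It suffices to find in $\Lambda$ a copy of $\mathbb Z$, of $\mathbb Z(p^\infty)$, of $\bigoplus_m\mathbb Z/q_m$ with distinct primes $q_m\ge40$, or of $\bigoplus_\omega\mathbb Z/p$.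

If $\Lambda$ is not torsion, it contains $\mathbb Z$. Otherwise $\Lambda=\bigoplus_p\Lambda_p$, where $\Lambda_p$ consists of the elements whose order is a power of $p$. If $\Lambda_p\neq0$ for infinitely many $p$, one element of order $p$ for each such $p\ge40$ gives the third group. Otherwise some $\Lambda_p$ is infinite. Let $\Lambda[p^k]=\{\lambda:p^k\lambda=0\}$. If $\Lambda[p]$ is infinite, it is an infinite-dimensional vector space over $\mathbb Z/p$ and contains the fourth group. Suppose $\Lambda[p]$ is finite. Multiplication by $p^k$ embeds $\Lambda[p^{k+1}]/\Lambda[p^k]$ into $\Lambda[p]$, so all $\Lambda[p^k]$ are finite. Their union $\Lambda_p$ is infinite, so there are elements of unbounded order, and their multiples have every order $p^k$. Consider the tree of sequences $(c_1,\dots,c_k)$ with $c_1$ of order $p$ and $pc_{l+1}=c_l$. Such a sequence is determined by $c_k\in\Lambda[p^k]$, so each level is finite. An element $c$ of order $p^k$ gives the sequence $c_l=p^{k-l}c$, so each level is nonempty. By K\"onig's lemma there is an infinite branch, and it generates a copy of $\mathbb Z(p^\infty)$.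
\end{proof}

\section{Codes in the digits}\label{sec:codes}

Let $M$ be one of the four groups of Lemma~\ref{lem:four}, let $\pi:2^\omega\to M$ be admissible, and let $C$ be as in Section~\ref{sec:C}. We now translate sequences instead of Cantor sets. Let
\[\mathcal S=\{w=(w_i)_{i\in\mathbb N}\in M^{\mathbb N}:\ w_i-w_j\notin C\text{ for all }i,j\},\]
a Borel set because $C$ is $\sigma$-compact. For a map $z:\mathcal S\to M$ put $\varphi_i(w)=z(w)-w_i$.

\begin{lemma}\label{lem:assembly2}
Let $z:\mathcal S\to M$ be Borel and suppose that for all $i,j\in\mathbb N$ and $w,w'\in\mathcal S$,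
\begin{equation}\label{eq:key}
\varphi_i(w)-\varphi_j(w')\in C\cup\{0\}\ \Longrightarrow\ w=w'.
\end{equation}
Then $B=\bigcup_{i\in\mathbb N}\varphi_i[\mathcal S]$ is a counterexample in $M$.
\end{lemma}

\begin{proof}
By \eqref{eq:key} with $i=j$ and difference $0$, each Borel map $\varphi_i$ is injective, so $B$ is Borel by (F7). If $\varphi_i(w)-\varphi_j(w')\in C$, then $w=w'$ and the difference equals $w_j-w_i\notin C$, a contradiction. So $B$ is $C$-free. A sequence $w$ with $C$-free range lies in $\mathcal S$, and $z(w)-w_i\in B$ for all $i$. Apply Proposition~\ref{prop:criterion}.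
\end{proof}

To obtain \eqref{eq:key} we choose $\pi$ so that elements of $C$ are visible only on a set $I_*$ of coordinates, and use the other coordinates to record $w$. The record must survive the change of one entry. Let $\Sigma$ be a finite set of symbols with two distinguished elements $\sigma_0\ne\sigma_1$, and let $X$ be a Polish space with countable base $(O_k)$. The map $\iota:X\to2^\omega$, $\iota(x)(k)=1_{O_k}(x)$, is a Borel injection. The \emph{tripled code} $\tau(x)\in\Sigma^\omega$ has its entries $3k,3k+1,3k+2$ equal to $\sigma_{\iota(x)(k)}$. If $c\in\Sigma^\omega$ differs from $\tau(x)$ in at most one entry, then $\sigma_{\iota(x)(k)}$ is the only symbol that occurs at least twice among the entries $3k,3k+1,3k+2$ of $c$. Therefore: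
\begin{itemize}
\item[(T)] if $c$ differs from each of $\tau(x),\tau(x')$ in at most one entry, then $x=x'$.
\end{itemize}

\subsection*{A model: two points, no carries}
Let $M=\prod_m\mathbb Z/q_m$ as in (iii), consider pairs $w=(w_1,w_2)$ instead of sequences, and let $\Sigma=\{0,10\}$. Split $\omega$ into infinite sets $I_*,I_{01},I_{02},I_{12}$, identify each of the last three with $\omega$, and suppose that all $\pi_x$ vanish off $I_*$. Then elements of $C\cup\{0\}$ vanish off $I_*$, and it suffices to show: if $\varphi_i(w)$ and $\varphi_j(w')$ agree off $I_*$, then $w=w'$. Let $z(w)$ be $0$ on $I_*$ and as in the table below, where $c(w)\in\Sigma^\omega$ is still to be chosen.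
\begin{center}
\begin{tabular}{c|ccc}
 & $I_{01}$ & $I_{02}$ & $I_{12}$\\ \hline
$z(w)$ & $\tau(w)+w_1$ & $\tau(w)+w_2$ & $c(w)+w_2$\\
$\varphi_1(w)$ & $\tau(w)$ & $\tau(w)+w_2-w_1$ & $c(w)+w_2-w_1$\\
$\varphi_2(w)$ & $\tau(w)+w_1-w_2$ & $\tau(w)$ & $c(w)$
\end{tabular}
\end{center}
For $i=j$ the block $I_{0j}$ gives $\tau(w)=\tau(w')$, so $w=w'$. The difficulty is to compare $\varphi_1(w)$ with $\varphi_2(w')$. On $I_{02}$ we learn only that $\tau(w)+w_2-w_1=\tau(w')$, and the shift $w_2-w_1$ is not under our control. Nor can we mark the points $\varphi_1(w)$ so that they never agree with a point $\varphi_2(w')$: if $w_1$ and $w_2$ agree off $I_*$, then $\varphi_1(w)$ and $\varphi_2(w)$ agree off $I_*$ for every choice of $z(w)$.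

The block $I_{12}$ resolves this by a dichotomy. Let $\delta$ be the restriction of $w_2-w_1$ to $I_{12}$. If $\delta=0$, put $c(w)=\tau(w)$. If not, let $k_0$ be least with $\delta_{k_0}\neq0$, and change the entry $k_0$ of $\tau(w)$ to a symbol $s$ with $s+\delta_{k_0}\notin\Sigma$: take $s=0$ if $\delta_{k_0}\ne10$, and $s=10$ if $\delta_{k_0}=10$, which works since $20\notin\{0,10\}$ modulo $q_m\geq40$. Now suppose $\varphi_1(w)$ and $\varphi_2(w')$ agree on $I_{12}$, that is, $c(w)+\delta=c(w')$. If $\delta\neq0$, the entry $k_0$ of the left side is outside $\Sigma$ and that of the right side is in $\Sigma$. So $\delta=0$, $c(w)=c(w')$, and $w=w'$ by (T).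

For sequences we reserve one block for each pair of indices. There are countably many blocks, and this is why the method yields $(\beta)$ rather than $(\beta^+)$. In $\mathbb T$ and $\mathbb Z_p$ subtraction of digits involves borrowing, so equalities of digits hold only up to small errors, and the symbols must be far apart. The next definition lists what the argument needs.

\subsection*{Digit systems}
A \emph{digit system} on $M$ consists of finite abelian groups $D_m$, Borel maps $d_m:M\to D_m$ with $d_m(0)=0$, elements $\eta_m\in D_m$ $(m\in\omega)$, and a finite set $\Sigma\ni\sigma_0,\sigma_1$ regarded as a subset of each $D_m$, with the following properties. Put $F_m=\{-2\eta_m,-\eta_m,0,\eta_m,2\eta_m\}=-F_m$, and let $D^0$ be the set of $s\in\prod_mD_m$ with $s_m=0$ for infinitely many $m$.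
\begin{itemize}
\item[(D1)] $d_m(x-y)\in d_m(x)-d_m(y)-\{0,\eta_m\}$ for all $x,y\in M$.
\item[(D2)] There is a continuous map $\operatorname{val}:D^0\to M$ with $d_m(\operatorname{val}(s))=s_m$ for all $m$.
\item[(D3)] If $\sigma\ne\sigma'$ are in $\Sigma$, then $\sigma-\sigma'\notin F_m-F_m$.
\item[(D4)] If $\delta\in D_m\setminus F_m$, there is $s\in\Sigma$ with $(s+\delta+F_m)\cap\Sigma=\emptyset$.
\item[(D5)] If $I_*\subseteq\omega$ is infinite with infinite complement, there is an admissible $\pi:2^\omega\to M$ with $d_m(\pi_x)=0$ for all $x\in2^\omega$ and $m\notin I_*$.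
\end{itemize}
Here $\eta_m$ is the borrow and $F_m$ is the total error in one comparison. By (D3), a shift in $F_m$ is too small to confuse two symbols. By (D4), a shift outside $F_m$ is large enough to push some symbol away from all symbols.

\begin{lemma}\label{lem:digits}
Each of the groups \emph{(i)--(iv)} has a digit system.
\end{lemma}

\begin{proof}
In (ii) fix a power $N=p^r\ge40$; since $\mathbb Z_p=\varprojlim\mathbb Z/N^k$, every $x\in\mathbb Z_p$ has a unique expansion $x=\sum_mX_mN^m$ with $0\le X_m<N$. In (iv) identify $M$ with $\prod_m(\mathbb Z/p)^2$ and let $g=(1,0)$, $h=(0,1)$. In (i) let $\tilde x\in[0,1)$ represent $x$. The data are as follows; $\theta_m$ is used for (D5).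
\begin{center}
\begin{tabular}{c|ccccc}
 & $D_m$ & $d_m(x)$ & $\eta_m$ & $\Sigma$ & $\theta_m$\\ \hline
(i) & $\mathbb Z/40$ & $\lfloor40^{m+1}\tilde x\rfloor\bmod40$ & $1$ & $\{0,10\}$ & $1$\\
(ii) & $\mathbb Z/N$ & $X_m$ & $1$ & $\{0,10\}$ & $1$\\
(iii) & $\mathbb Z/q_m$ & $m$-th coordinate & $0$ & $\{0,10\}$ & $1$\\
(iv) & $(\mathbb Z/p)^2$ & $m$-th coordinate & $0$ & $\{0,g,h\}$ & $g$
\end{tabular}
\end{center}
Let $\sigma_0=0$, and $\sigma_1=10$ or $g$. The maps $d_m$ are Borel in (i), continuous in (ii)--(iv), and $d_m(0)=0$.

(D1) In (iii) and (iv) the maps $d_m$ are homomorphisms. In (i) the representative of $x-y$ differs from $\tilde x-\tilde y$ by an integer, so $d_m(x-y)\equiv\lfloor a-b\rfloor\pmod{40}$ with $a=40^{m+1}\tilde x$, $b=40^{m+1}\tilde y$. The number $\lfloor a-b\rfloor-\lfloor a\rfloor+\lfloor b\rfloor$ is the floor of a difference of two numbers in $[0,1)$, so it is $0$ or $-1$. In (ii), $x-y$ is congruent modulo $N^{m+1}$ to the integer $T=\sum_{l\le m}(X_l-Y_l)N^l$, so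
\[d_m(x-y)\equiv\lfloor T/N^m\rfloor=X_m-Y_m+\Bigl\lfloor N^{-m}\sum_{l<m}(X_l-Y_l)N^l\Bigr\rfloor\pmod N.\]
The sum has absolute value at most $N^m-1$, so the last term is $0$ or $-1$.

(D2) In (iii) and (iv) let $\operatorname{val}(s)=s$, and in (ii) let $\operatorname{val}(s)=\sum_ms_mN^m$ with $0\le s_m<N$. In (i) let $\operatorname{val}(s)$ be the class of $a=\sum_ms_m40^{-(m+1)}$ with $0\le s_m\le39$. Since infinitely many $s_l$ vanish, $a<1$ and $\sum_{l>m}s_l40^{m-l}<39\sum_{j\ge1}40^{-j}=1$. Hence $\lfloor40^{m+1}a\rfloor=\sum_{l\le m}s_l40^{m-l}\equiv s_m\pmod{40}$. The series converge uniformly in $s$, so $\operatorname{val}$ is continuous. Only case (i) needs the restriction to $D^0$.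

(D3) In (i)--(iii), $F_m-F_m$ consists of classes of integers in $[-4,4]$, and $\pm10$ is not congruent to such an integer modulo $|D_m|\ge40$. In (iv), $F_m=\{0\}$.

(D4) In (i)--(iii), suppose $s=0$ fails. Then $\delta\in F_m$ or $\delta\in10+F_m$, so $\delta\in10+F_m$. Now $10+\delta+F_m$ consists of classes of integers in $[16,24]$, which are not congruent to $0$ or $10$ modulo $|D_m|\ge40$, so $s=10$ works. In (iv) we need $s$ with $s+\delta\notin\Sigma$, where $\delta\neq0$. Take $s=0$ if $\delta\notin\Sigma$, $s=h$ if $\delta=g$, and $s=g$ if $\delta=h$; note that $g+h=(1,1)\notin\Sigma$. The third symbol is needed for $p=2$, where $\{0,g\}+g=\{0,g\}$.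

(D5) Fix a bijection $t\mapsto m_t$ of $2^{<\omega}$ onto $I_*$, and let $J_x=\{m_{x{\upharpoonright}k}:k\in\omega\}$. Let $s(x)_m=\theta_m$ for $m\in J_x$ and $s(x)_m=0$ otherwise, and let $\pi_x=\operatorname{val}(s(x))$. Then $s(x)\in D^0$, the entry $s(x)_{m_t}$ depends only on the first $|t|$ bits of $x$, so $\pi$ is continuous, and $d_m(\pi_x)=0$ off $I_*$ by (D2). Let $x_l,a_l$ be as in Definition~\ref{def:adm}, say $a_1=\pm1$, and let $e_m$ be the sum of those $a_l$ with $m\in J_{x_l}$. Then $|e_m|\le6$. For large $k$ the segment $x_1{\upharpoonright}k$ is not an initial segment of any other $x_l$, so $e_m=a_1$ for $m=m_{x_1{\upharpoonright}k}$. In (iii) and (iv), the $m$-th coordinate of $\sum_la_l\pi_{x_l}$ is then $\pm\theta_m\ne0$. In (i) and (ii) let $m$ be least with $e_m\neq0$. In (ii), $\sum_la_l\pi_{x_l}=\sum_je_jN^j\equiv e_mN^m\not\equiv0\pmod{N^{m+1}}$ because $0<|e_m|<N$. In (i), $\sum_la_l\pi_{x_l}$ is the class of $S=\sum_je_j40^{-(j+1)}$, and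
\[|S|\le\frac6{39}<1,\qquad |S|\ge40^{-(m+1)}-6\sum_{j>m}40^{-(j+1)}=40^{-(m+1)}\Bigl(1-\frac6{39}\Bigr)>0.\]
So $S\notin\mathbb Z$.
\end{proof}

\begin{proposition}\label{prop:digits}
Each of the groups \emph{(i)--(iv)} contains a counterexample.
\end{proposition}

\begin{proof}
Take a digit system on $M$. Partition $\omega$ into infinite sets $I_*$ and $I_{ij}$ $(0\le i<j)$, and let $a_{ij}:\omega\to I_{ij}$ be the increasing bijections. Take $\pi$ from (D5), with its sets $C$ and $\mathcal S$, and let $\tau$ be the tripled code on $X=M^{\mathbb N}$.

\emph{Codes.} Put $c^{0j}(w)=\tau(w)$ for $j\ge1$. For $1\le i<j$ and $k\in\omega$ let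
\[\delta^{ij}_k(w)=d_m(w_j)-d_m(w_i)\in D_m,\qquad m=a_{ij}(k).\]
If $\delta^{ij}_k(w)\in F_{a_{ij}(k)}$ for all $k$, put $c^{ij}(w)=\tau(w)$. Otherwise let $k_0$ be least with $\delta^{ij}_{k_0}(w)\notin F_{a_{ij}(k_0)}$, and let $c^{ij}(w)$ be $\tau(w)$ with the entry $k_0$ replaced by the first $s\in\Sigma$, in a fixed order of $\Sigma$, that satisfies (D4) for $\delta=\delta^{ij}_{k_0}(w)$ and $m=a_{ij}(k_0)$. The entry $c^{ij}(w)(k)$ is determined by $\tau(w)(k)$ and $\delta^{ij}_0(w),\dots,\delta^{ij}_k(w)$, so $c^{ij}$ is Borel. By (T),
\begin{equation}\label{eq:inj}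
c^{ij}(w)=c^{ij}(w')\ \Longrightarrow\ w=w'\qquad(0\le i<j).
\end{equation}

\emph{The map $z$.} Let $z(w)=\operatorname{val}(s)$, where $s_m=0$ for $m\in I_*$ and $s_m=c^{ij}(w)(k)+d_m(w_j)$ for $m=a_{ij}(k)$. Then $s\in D^0$ and $z$ is Borel. By (D2) and (D1), for $m=a_{ij}(k)$,
\begin{align}
d_m(\varphi_j(w))&\in c^{ij}(w)(k)-\{0,\eta_m\}&&(0\le i<j),\label{eq:phij}\\
d_m(\varphi_i(w))&\in c^{ij}(w)(k)+\delta^{ij}_k(w)-\{0,\eta_m\}&&(1\le i<j).\label{eq:phii}
\end{align}

\emph{Proof of \eqref{eq:key}.} Let $\gamma=\varphi_i(w)-\varphi_j(w')\in C\cup\{0\}$. Since $C=-C$, we may exchange the two points and assume $i\le j$. Let $m\notin I_*$. Either $\gamma=0$, or $\gamma=\pi_x-\pi_y$ with $d_m(\pi_x)=d_m(\pi_y)=0$; in both cases $d_m(\gamma)\in\{0,-\eta_m\}$, by $d_m(0)=0$ or by (D1). By (D1) again, $d_m(\varphi_i(w))-d_m(\varphi_j(w'))\in d_m(\gamma)+\{0,\eta_m\}$. Hence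
\begin{equation}\label{eq:close}
d_m(\varphi_i(w))-d_m(\varphi_j(w'))\in\{-\eta_m,0,\eta_m\}\qquad(m\notin I_*).
\end{equation}
When we substitute \eqref{eq:phij} or \eqref{eq:phii} for the two digits, the two borrow terms enter with opposite signs and add a further error in $\{-\eta_m,0,\eta_m\}$. The total error lies in $F_m$.

\emph{Case $i=j$.} For $m=a_{0j}(k)$, \eqref{eq:phij} for $w$ and for $w'$ and \eqref{eq:close} give $c^{0j}(w)(k)-c^{0j}(w')(k)\in F_m\subseteq F_m-F_m$. By (D3) the two symbols are equal. This holds for all $k$, so $w=w'$ by \eqref{eq:inj}.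

\emph{Case $i<j$.} Write $c=c^{ij}(w)$, $c'=c^{ij}(w')$ and $\delta_k=\delta^{ij}_k(w)$. By \eqref{eq:phii} for $w$, \eqref{eq:phij} for $w'$ and \eqref{eq:close},
\begin{equation}\label{eq:compare}
c(k)+\delta_k-c'(k)\in F_m\qquad(k\in\omega,\ m=a_{ij}(k)).
\end{equation}
Suppose $\delta_k\notin F_{a_{ij}(k)}$ for some $k$, and let $k_0$ be the least such $k$. Since $F_m=-F_m$, \eqref{eq:compare} gives $c'(k_0)\in c(k_0)+\delta_{k_0}+F_m$ for $m=a_{ij}(k_0)$. But $c'(k_0)\in\Sigma$, and $c(k_0)$ was chosen by (D4) so that this set misses $\Sigma$. So $\delta_k\in F_{a_{ij}(k)}$ for all $k$. Then \eqref{eq:compare} gives $c(k)-c'(k)\in F_m-F_m$, so $c(k)=c'(k)$ for all $k$ by (D3), and $w=w'$ by \eqref{eq:inj}.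

Thus \eqref{eq:key} holds, and Lemma~\ref{lem:assembly2} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $G$ is not locally compact, the closed set of Theorem~\ref{thm:A} works, since $(\beta^+)$ implies $(\beta)$. If $G$ is locally compact, Lemma~\ref{lem:four} gives an open subgroup $H\le G$ and a continuous homomorphism of $H$ onto one of the groups (i)--(iv). That group contains a counterexample by Proposition~\ref{prop:digits}. It pulls back to a counterexample in $H$ by Lemma~\ref{lem:transfer}(b), and this set is a counterexample in $G$ by Lemma~\ref{lem:transfer}(a).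
\end{proof}

\begin{thebibliography}{9}

\bibitem{ccc}
\emph{On Borel sets belonging to every invariant ccc},
\texttt{http://www.mimuw.edu.pl/\textasciitilde{}piotrzak/I\_ccc.pdf}.

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
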